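# The growth of meromorphic solutions of the first Painlevé hierarchy

## 1. Order exactly $(2\nu+3)/(\nu+1)$

Throughout, $\nu\ge 1$ is an integer, $D={}'=d/dz$, and
$$\sigma=\frac{2\nu+3}{\nu+1},\qquad \omega=\frac1{2\nu+2},\qquad\text{so that }\ \sigma=2+2\omega .$$

**Theorem A.** Let $a_0,\dots,a_\nu\in\mathbf C$ and let $w$ be a meromorphic function in $\mathbf C$ with
$$\hat d_{\nu+1}[w]+\sum_{j=0}^{\nu}a_j\hat d_j[w]+4z=0, \tag{1.1}$$
where $\hat d_0[w]=1$ and $D\,\hat d_{k+1}[w]=(D^3-8wD-4w')\,\hat d_k[w]$, each $\hat d_{k+1}[w]$ being a differential polynomial in $w$ without constant term. Then $n(r,w)=O(r^\sigma)$ and $T(r,w)=O(r^\sigma)$. Hence, with the known lower bound (1.2) below, the growth order of $w$ equals $\sigma=(2\nu+3)/(\nu+1)$, for every $\nu$, every choice of constants and every meromorphic solution.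

**Theorem B.** There are constants $0<c_\nu<C_\nu$ depending only on $\nu$ such that for every choice of the $a_j$, every meromorphic solution $w$ of (1.1) and all $r\ge r_1(w)$,
$$c_\nu r^\sigma\le n(r,w)\le C_\nu r^\sigma,\qquad c_\nu r^\sigma\le N(r,w)\le T(r,w)\le C_\nu r^\sigma .$$
Moreover $m(r,w)=O(\log r)$. The proof does not use (1.2).

Let us unpack this. For $f$ meromorphic in $\mathbf C$, $n(r,f)$ is the number of poles in $|z|\le r$ with multiplicity, and
$$N(r,f)=\int_0^r\frac{n(t,f)-n(0,f)}{t}\,dt+n(0,f)\log r,\qquad m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\phi})|\,d\phi,$$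
$T=m+N$, and the growth order is $\rho(f)=\limsup_{r\to\infty}\log T(r,f)/\log r$. The term $N$ counts poles and $m$ measures how large $f$ is away from them.

The equations (1.1) are the first Painlevé hierarchy $(\mathrm{PI}_{2\nu})$: $d_{\nu+1}[w]+4z=0$, where $d_0=1$ and $d_k/4=\hat d_k/4+C_{k,k-1}d_{k-1}+\dots+C_{k1}d_1+C_{k0}$ with arbitrary complex constants $C_{ij}$. Substituting the lower $d_j$ successively turns this into $d_{\nu+1}=\hat d_{\nu+1}+\sum_{j\le\nu}a_j\hat d_j$, which is (1.1). The first polynomials are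
$$\hat d_1/4=-w,\qquad \hat d_2/4=-w''+6w^2,\qquad \hat d_3/4=-w^{(4)}+20ww''+10(w')^2-40w^3 .$$
For $\nu=1$, (1.1) reads $w''=6w^2-a_1w+\frac{a_0}4+z$, essentially the first Painlevé equation, whose meromorphic solutions have order exactly $5/2=(2+3)/(1+1)$. For general $\nu$, the paper "Poles and α-points of Meromorphic Solutions of the First Painlevé Hierarchy" states the conjecture that the order of $w$ equals $(2\nu+3)/(\nu+1)$. We may use as a known result that
$$\limsup_{r\to\infty}\frac{\log N(r,w)}{\log r}\ \ge\ \frac{2\nu+3}{\nu+1} \tag{1.2}$$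
for every meromorphic solution of (1.1). So Theorem A needs only an upper bound. Theorem B also gives a lower bound for all large $r$, with constants that do not see the $a_j$.

Conventions. The letters $C,c,C_i,c_i,\eta,\delta,\dots$ denote positive constants depending only on $\nu$; an unindexed $C$ may change from line to line. $D(a,\rho)$ is the open disc, and $dA$ is area measure.

## 2. Weights, double poles and the expected density of poles

**Generating function.** For a series $\hat U=\sum_{k\ge0}y_k\lambda^{-k}$ with $y_0=1$, consider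
$$2\hat U\hat U''-(\hat U')^2-(8w+\lambda)\hat U^2=-\lambda. \tag{2.1}$$
The coefficient of $\lambda^{1-k}$, $k\ge1$, says $-2y_k+\Phi_k=0$, where
$$\Phi_k=\sum_{i+j=k-1}\big(2y_iy_j''-y_i'y_j'-8w\,y_iy_j\big)-\sum_{i+j=k,\ i,j\ge1}y_iy_j$$
involves only $y_1,\dots,y_{k-1}$, their derivatives, and $w$. So (2.1) has exactly one solution with differential polynomials $y_k$. Differentiating (2.1) gives $2\hat U\big(\hat U'''-(8w+\lambda)\hat U'-4w'\hat U\big)=0$. Since $\hat U$ is invertible as a formal series,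
$$P\hat U=\lambda\hat U',\qquad P:=D^3-8wD-4w',$$
that is, $Py_k=Dy_{k+1}$. Give $w^{(j)}$ the weight $j+2$ and $\lambda$ the weight $2$. By induction on $k$, $\Phi_k$ and hence $y_k$ is isobaric of weight $2k$; so $y_k$ has no constant term for $k\ge1$. A differential polynomial without constant term is determined by its derivative: a nonconstant one whose highest derivative is $w^{(j)}$ has a derivative that really contains $w^{(j+1)}$. Hence $y_k=\hat d_k[w]$. (Check: $k=1$ gives $-2y_1-8w=0$; $k=2$ gives $2y_2=2y_1''-16wy_1-y_1^2=-8w''+48w^2$.)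

**What isobaricity gives.** A monomial of degree $d$ and total derivative order $l$ in $\hat d_k$ satisfies $2d+l=2k$. So $d\le k$, and only $w^k$ has degree $k$. Let $\kappa_k$ be its coefficient. Comparing the terms $w^kw'$ in the recursion gives $(k+1)\kappa_{k+1}=-(8k+4)\kappa_k$, so
$$\kappa:=\kappa_{\nu+1}=\prod_{k=0}^{\nu}\frac{-4(2k+1)}{k+1}\ne0 . \tag{2.2}$$
For $w=cs^{-2}$ we get $\hat d_k=\gamma_k(c)s^{-2k}$. The recursion reads $-(2k+2)\gamma_{k+1}=\big[-2k(2k+1)(2k+2)+16kc+8c\big]\gamma_k$, i.e.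
$$\gamma_{k+1}(c)=\frac{2(2k+1)}{k+1}\,[k(k+1)-2c]\,\gamma_k(c),\qquad \gamma_0=1. \tag{2.3}$$
Hence $\gamma_{\nu+1}(c)=0$ if and only if $c\in\{k(k+1)/2:0\le k\le\nu\}$. For $\nu=1$ this is the familiar computation: in $w''=6w^2+\cdots$ a pole of order $m$ needs $m+2=2m$, so $m=2$, and then $6c=6c^2$, so $c=1$. For $\nu=2$ the possible leading coefficients are $1$ and $3$.

**The expected density.** Fix $z_0$ with $|z_0|=R$ large and zoom in: $\phi(s)=R^{-2\omega}w(z_0+R^{-\omega}s)$. Multiplying (1.1) by $R^{-2(\nu+1)\omega}=R^{-1}$ and using weights,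
$$\hat d_{\nu+1}[\phi]+\sum_{j=0}^{\nu}a_jR^{-2\omega(\nu+1-j)}\hat d_j[\phi]+4\big(z_0/R+R^{-1-\omega}s\big)=0 .$$
So on the length scale $R^{-\omega}$ the equation has bounded coefficients. If each disc of radius $R^{-\omega}$ contained boundedly many poles, then $|z|\le r$, being covered by about $r^{2+2\omega}$ such discs, would contain $O(r^{\sigma})$ poles.

What is missing is any bound on $\phi$. For $\nu=1$ and $R\to\infty$ the limit equation is $\phi''=6\phi^2+e^{i\theta}$, with the constant of motion $E=\phi'^2-4\phi^3-2e^{i\theta}\phi$. Its solutions are translates of $\wp(s;g_2,g_3)$ with $g_2=-2e^{i\theta}$, $g_3=-E$ (when the cubic $4x^3-g_2x-g_3$ has distinct roots). By homogeneity $\wp(s;g_2,g_3)=t^2\wp(ts;g_2t^{-4},g_3t^{-6})$; with $t=|E|^{1/6}$ one sees that for large $|E|$ the poles are spaced like $|E|^{-1/6}$. So we must control such "energies" along the actual solution. The next section produces them for every $\nu$.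

## 3. A polynomial first-order system with $\nu$ slowly varying energies

**The polynomials $U$ and $F$.** Let $w$ solve (1.1). Put $a_{\nu+1}=1$ and
$$e_k=\sum_{j=0}^ka_{\nu+1-k+j}\,\hat d_j[w]\quad(0\le k\le\nu+1).$$
Then $e_0=1$, $e_1=a_\nu-4w$, $De_{k+1}=Pe_k$ (shift the index), and (1.1) says $e_{\nu+1}=-4z$. Let
$$U=\lambda^\nu+\sum_{k=1}^\nu e_k\lambda^{\nu-k},\qquad V=U'=\sum_{k=1}^\nu v_k\lambda^{\nu-k},\qquad 4q=\lambda+8w .$$
Then $PU=\sum_{k=0}^{\nu}e_{k+1}'\lambda^{\nu-k}=\lambda U'+e_{\nu+1}'=\lambda U'-4$, i.e. $U'''-4qU'-2q'U=-4$. Define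
$$F=2UU''-U'^2-4qU^2=-\sum_{i=0}^{2\nu+1}F_i\lambda^{2\nu+1-i},\qquad F_0=1 .$$
Differentiating, $F'=2U(U'''-4qU'-2q'U)=-8U$. Comparing coefficients,
$$F_i'=0\ (1\le i\le\nu),\qquad F_{\nu+1}=8z+b,\qquad F_{\nu+1+k}'=8e_k\ (1\le k\le\nu), \tag{3.1}$$
with a constant $b$. The coefficient of $\lambda^{2\nu}$ gives $F_1=2e_1+8w$, so $8w=F_1-2e_1$ and $4q=\lambda+F_1-2e_1$. The $\nu$ functions $F_{\nu+2},\dots,F_{2\nu+1}$ are the energies.

**The system.** We want an autonomous-looking system that also makes sense when $4z$ is replaced by something smaller. Let $x=(e_1,\dots,e_\nu,v_1,\dots,v_\nu)$, with weights $2k$ for $e_k$, $2k+1$ for $v_k$ and $2i$ for $F_i$. For $\varepsilon\in\mathbf C$ let $F_1,\dots,F_\nu$ be constants, $F_{\nu+1}'=8\varepsilon$, $F^+=-\sum_{i=0}^{\nu+1}F_i\lambda^{2\nu+1-i}$, and consider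
$$U'=V,\qquad 2V'=Q+(\lambda+F_1-2e_1)U,\qquad F^++V^2=QU+R,\quad \deg_\lambda R\le\nu-1 . \tag{3.2}$$
Here $Q,R$ are quotient and remainder of $F^++V^2$ by $U$. As $U$ is monic, they are polynomial in $x,F_1,\dots,F_{\nu+1}$. Since $\deg V^2\le2\nu-2$, we have $Q=-\lambda^{\nu+1}+(e_1-F_1)\lambda^\nu+\cdots$, while $(\lambda+F_1-2e_1)U=\lambda^{\nu+1}+(F_1-e_1)\lambda^\nu+\cdots$. The two top coefficients cancel, so the second equation in (3.2) has degree $\le\nu-1$ on both sides, and (3.2) is a polynomial ODE $x'=\mathcal V(x;F_1,\dots,F_{\nu+1})$, quasi-homogeneous for the weights.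

*Example, $\nu=1$.* Write $e=e_1$, $v=v_1$. Dividing $-\lambda^3-F_1\lambda^2-F_2\lambda+v^2$ by $\lambda+e$ gives $Q=-\lambda^2+(e-F_1)\lambda-(F_2+e^2-F_1e)$ and $R=v^2+e^3-F_1e^2+F_2e$. So (3.2) is
$$e'=v,\qquad 2v'=-3e^2+2F_1e-F_2 .$$
With $R=:F_3$ one checks $F_3'=v(2v'+3e^2-2F_1e+F_2)+F_2'e=8\varepsilon e$. If $a_1=0$, $b=0$, $\varepsilon=1$, then $e=-4w$ and $F_3=16(w'^2-4w^3-2zw)$, the energy of Section 2 up to scaling.

**Conservation laws for every solution of (3.2).** Put $8w:=F_1-2e_1$, $4q:=\lambda+8w$. Then $Q=2V'-4qU$, so $R=F^++U'^2+4qU^2-2UU''$ and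
$$R'=(F^+)'+U(4q'U+8qU'-2U'''),\qquad (F^+)'=-8\varepsilon\lambda^\nu .$$
So $R'+8\varepsilon\lambda^\nu$ is divisible by the monic polynomial $U$, has degree $\le\nu$ and $\lambda^\nu$-coefficient $8\varepsilon$; hence it equals $8\varepsilon U$. Therefore $R'=8\varepsilon(U-\lambda^\nu)$ and
$$U'''-4qU'-2q'U=-4\varepsilon. \tag{3.3}$$
Define $F_i$ for $\nu+2\le i\le2\nu+1$ by $R=\sum_{i\ge\nu+2}F_i\lambda^{2\nu+1-i}$; these are polynomials in $x,F_1,\dots,F_{\nu+1}$, isobaric of weight $2i$. With $F:=F^+-R$,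
$$F=2UU''-U'^2-4qU^2,\qquad F_{\nu+1+k}'=8\varepsilon e_k\quad(0\le k\le\nu,\ e_0=1). \tag{3.4}$$

**Back to (1.1).** The $x$ built from a solution of (1.1) solves (3.2) with $\varepsilon=1$: by definition of $F$, $F^++V^2=U(2V'-4qU)+(F^+-F)$ with $\deg(F^+-F)\le\nu-1$, so by uniqueness of division $Q=2V'-4qU$ and $R=F^+-F$, and the two definitions of the $F_i$ agree. This $x(z)$ is meromorphic in $\mathbf C$ with exactly the poles of $w$, since $e_1=a_\nu-4w$ and all coordinates are polynomials in $w$ and its derivatives.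

**Scaling.** If $x$ solves (3.2) with $\varepsilon=1$ and $z=z_0+\rho s$, $\rho>0$, then $\tilde x_j(s)=\rho^{\mathrm{wt}(x_j)}x_j(z)$, $\tilde F_i(s)=\rho^{2i}F_i(z)$ solve (3.2) in $s$ with $\varepsilon=\rho^{2\nu+3}$ (replace $\lambda$ by $\rho^2\lambda$; the exponent comes from $d\tilde F_{\nu+1}/ds=\rho^{2\nu+3}\cdot 8$). Set
$$K(x)=\max_{1\le k\le\nu}\max\big(|e_k|^{1/2k},|v_k|^{1/(2k+1)}\big),\qquad K=\infty\ \text{at poles},\qquad K(z):=K(x(z)).$$
Then $K(\tilde x)=\rho K(x)$: $K$ has the dimension of an inverse length. For $\nu=1$, $e=-4(s-s_0)^{-2}$, $v=8(s-s_0)^{-3}$ we get $K=2/|s-s_0|$.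

**Lemma 1.** Every pole $p$ of a solution $w$ of (1.1) is double, $w=c_p(z-p)^{-2}+O(1)$ with $c_p\in\{k(k+1)/2:1\le k\le\nu\}$. In particular $1\le c_p\le\nu(\nu+1)/2$.

*Proof.* Put $H:=F_{\nu+2}$. By (3.1) and $8w=F_1-2e_1$,
$$H'=8e_1=4F_1-32w. \tag{3.5}$$
As $H$ is meromorphic in $\mathbf C$, $w$ has no residues; so there are no simple poles. If the pole order is $m\ge3$, a monomial of $\hat d_j$ with $2d+l=2j$ has pole order $md+l=mj-l(m-2)/2$. Over all terms of (1.1) this is maximal only for $j=\nu+1$, $l=0$, i.e. for $\kappa w^{\nu+1}$, which then cannot be cancelled since $\kappa\ne0$. So $m=2$. The coefficient of $(z-p)^{-2\nu-2}$ in (1.1) is $\gamma_{\nu+1}(c_p)$, the terms with $j\le\nu$ having pole order at most $2\nu$. So $\gamma_{\nu+1}(c_p)=0$, $c_p\ne0$, and (2.3) gives the list. The residue vanishes, so the remainder is $O(1)$. $\square$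

## 4. The local bound, and where it stalls

**Lemma 2 (local bound).** There is $\eta\in(0,1]$ such that any solution of (3.2) meromorphic on $\mathbf C$ with $K(x(0))\le1$, $|F_i(0)|\le1$ $(1\le i\le\nu+1)$, $|\varepsilon|\le1$ is holomorphic with $K\le2$ on $|s|\le\eta$.

*Proof.* For $|s|\le1$ and $i\le\nu+1$ we have $|F_i(s)|\le9$. Let $B\ge1$ bound all components of $\mathcal V$ on $\{K\le2,\ |F_i|\le9\}$ and put $\eta=1/B$. On a ray from $0$ let $t^*$ be the supremum of the $t\le\eta$ such that $x$ has no pole and $K\le2$ on $[0,t]$. On $[0,t^*)$ every coordinate satisfies $|x_j|\le1+Bt^*\le2$. So the point at $t^*$ is not a pole, and there $|x_j|\le2<4\le2^{\mathrm{wt}(x_j)}$, i.e. $K<2$. By continuity $t^*<\eta$ is impossible. $\square$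

**What we would like to prove.** For a solution of (1.1) let $M(z)$ be the largest of a constant $M_0\ge1$ and all $|F_i(z)|^{1/2i}$, $1\le i\le2\nu+1$. Suppose we could travel along a path of length about $r$ with $K\le AM$ for a fixed $A$. Then by (3.1) $|F_{\nu+1+k}'|\le8(AM)^{2k}$; so $M^{2i}$ with $i=\nu+1+k$ grows at rate at most $CM^{2i-(2\nu+2)}$, which means that $M^{2\nu+2}$ grows at a bounded rate. That gives $M\le Cr^{1/(2\nu+2)}=Cr^\omega$, exactly the size needed in Section 2.

**The stall.** The natural attempt is to propagate $K\le AM$ with Lemma 2. If $K(\zeta)\le AM$ at $\zeta$, where $A\ge1$, Lemma 2 at scale $1/(AM)$ gives $K\le2AM$ on $|z-\zeta|\le\eta/(AM)$. Now $A$ has become $2A$. Even if the $F_i$ did not change at all, after $n$ repetitions the constant is $2^nA$, and the distance covered is less than $\frac{\eta}{AM}\big(1+\frac12+\frac14+\cdots\big)=\frac{2\eta}{AM}$. The chain never leaves a disc of radius $2\eta/(AM)$. This is no artefact: for $e=-4(s-s_0)^{-2}$ as above,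 $K(0)=2/|s_0|$, so there is a pole at distance $2/K(0)$ from the base point. One has to go around the poles, and their number and position is just what is not known.

**The way past.** Look at the same example on the far side of the pole: on $|s|=S\ge2|s_0|$ we have $K=2/|s-s_0|\le4/S$, with a constant that has forgotten the data at the base point. This is what we generalize. At radii $\rho$ around $\zeta$ which are small compared with $1/M$, the rescaled parameters $\rho^{2i}F_i$ and $\varepsilon=\rho^{2\nu+3}$ are all small, so the solution is close to a solution of (3.2) with all parameters zero. We show that those are rational and satisfy $|s|K\le C_0+o(1)$ at infinity, $C_0$ depending only on $\nu$. So a circle on which $\rho K\le2C_0$ can be exchanged for a larger circle with the same property, again and again, until the radius is comparable with $1/M$. On the last circle $K\le C_1M$, with the $C_1$ that we started from.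

## 5. The cusp system has only rational solutions

Consider (3.2) with $F_1=\dots=F_{\nu+1}=0$, $\varepsilon=0$, on the set $R=0$, which is invariant because $R'=0$. Then $F=-\lambda^{2\nu+1}$ and $w=-e_1/4$. We call this the cusp system. For $\nu=1$ it says $v^2=-e^3$ with $v=e'$, i.e. $w'^2=4w^3$ (a cuspidal cubic). If $w\not\equiv0$, then $(w^{-1/2})'=\pm1$, so the solutions are $w\equiv0$ and $w=(s-s_0)^{-2}$.

**Lemma 3.** Every local solution of the cusp system is the restriction of a rational $x(s)$, and $\lim_{s\to\infty}|s|K(x(s))\le C_0$, where $C_0\ge1$ depends only on $\nu$.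

*Proof.* Translate so that the solution is given near $s=0$.

**Step 1: a Lax pair whose square is scalar.** The purpose is to linearize. Put
$$B=\begin{pmatrix}0&1\\q&0\end{pmatrix},\qquad A=\begin{pmatrix}-V/2&U\\ qU-V'/2&V/2\end{pmatrix}.$$
Then
$$[B,A]=\begin{pmatrix}-V'/2&V\\-qV&V'/2\end{pmatrix}.$$
The diagonal and upper right entries agree with those of $A'$ trivially; the lower left entry does because $q'U+qU'-\frac12U'''=-qU'$ is (3.3) with $\varepsilon=0$. So $A'=[B,A]$. Moreover $\operatorname{tr}A=0$ and $\det A=-\frac14U'^2-qU^2+\frac12UU''=F/4=-\lambda^{2\nu+1}/4$. By Cayley–Hamilton $(\lambda^{-\nu}A)^2=\frac\lambda4I$.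

Let $X'=BX$, $X|_{s=0}=I$. Since $B$ is polynomial in $\lambda$ and traceless, $X$ is entire in $\lambda$ with $\det X=1$. Since $(X^{-1}AX)'=X^{-1}(A'-[B,A])X=0$, we have $A=XA_0X^{-1}$ with $A_0=A|_{s=0}$. Let
$$E(s,\lambda)=\exp(s\lambda^{-\nu}A_0)=\sum_{n\ge0}\frac{(s^2\lambda/4)^n}{(2n)!}\,I+s\sum_{n\ge0}\frac{(s^2\lambda/4)^n}{(2n+1)!}\,\lambda^{-\nu}A_0 .$$
It is holomorphic in $\lambda\ne0$, has at $\lambda=0$ a pole of order $\le\nu$, and each Laurent coefficient in $\lambda$ is a polynomial in $s$, because $A_0$ is a polynomial in $\lambda$ and so only finitely many $n$ contribute.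

**Step 2: $Y=XE^{-1}$ is a polynomial in $1/\lambda$.** The purpose is to replace the unknown $X$ by finitely many unknown functions of $s$. Note $E^{-1}=E(-s,\cdot)$ and $E$ commutes with $A_0$, so $YA_0=XA_0E^{-1}=AY$. Hence
$$Y'=BY-\lambda^{-\nu}YA_0=(B-\lambda^{-\nu}A)Y,\qquad Y|_{s=0}=I.$$
The entries of $B-\lambda^{-\nu}A$ are $\pm\lambda^{-\nu}V/2$ on the diagonal, $1-\lambda^{-\nu}U=-\sum_{k\ge1}e_k\lambda^{-k}$ at the upper right, and $q(1-\lambda^{-\nu}U)+\lambda^{-\nu}V'/2$ at the lower left. As $4q=\lambda+8w$, all are polynomials in $1/\lambda$. The first row is $\lambda^{-1}(\frac{v_1}2,-e_1)+O(\lambda^{-2})$, and the value at $\lambda=\infty$ is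
$$\begin{pmatrix}0&0\\-e_1/4&0\end{pmatrix}.$$
So $Y$ is entire in $1/\lambda$. By its definition it has a pole of order $\le\nu$ at $\lambda=0$. Hence $Y$ is a polynomial in $1/\lambda$ of degree $\le\nu$, with
$$Y|_{\lambda=\infty}=\begin{pmatrix}1&0\\ *&1\end{pmatrix},\qquad\det Y=1 .$$
Its first row is $y=(1,0)+\sum_{i=1}^\nu y_i\lambda^{-i}$, and $yE$, being the first row of $X$, has no negative powers of $\lambda$.

**Step 3: $y$ solves a linear system over $\mathbf C[s]$ with a unique solution.** The purpose is to see that $y$, and with it $e_1$, is rational. Fix a small $s$, and let $\tilde y=(1,0)+\sum_{i=1}^\nu\tilde y_i\lambda^{-i}$ be another row with $\tilde yE$ entire in $\lambda$. Then $(\tilde y-y)Y^{-1}=(\tilde y-y)E\,X^{-1}$ is entire in $\lambda$. It is $O(1/\lambda)$ at infinity, because $Y^{-1}=\operatorname{adj}Y$ is bounded there. By Liouville it is $0$. So the $2\nu$ scalar components of $y_1,\dots,y_\nu$ are the unique solution of a finite inhomogeneous linear system with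 coefficients in $\mathbf C[s]$: the vanishing of the coefficients of $\lambda^{-1},\dots,\lambda^{-2\nu}$ in $yE$. Uniqueness at $s=0$ means full column rank at $s=0$. Choose $2\nu$ of the equations with a minor that does not vanish at $s=0$; Cramer's rule shows that the $y_i$ are rational in $s$. The second component of the $\lambda^{-1}$-coefficient in the first row of $Y'=(B-\lambda^{-\nu}A)Y$ is $(y_1)_2'=\frac{v_1}{2}\cdot0-e_1\cdot1=-e_1$. So $e_1$ is rational.

**Step 4: the other coordinates.** The purpose is to express all of $x$ through $w=-e_1/4$. The equation $\lambda^{-2\nu}F=-\lambda$ is (2.1) for the finite series $\lambda^{-\nu}U=\sum_{k=0}^\nu e_k\lambda^{-k}$. So for $k\le\nu$ it gives $-2e_k+\Phi_k=0$, with $\Phi_k$ evaluated at $y_i=e_i$, and by induction $e_k=\hat d_k[w]$ for $k\le\nu$. For $k=\nu+1$ there is no $e_{\nu+1}$, and the relation is $0=\Phi_{\nu+1}(e_1,\dots,e_\nu,\dots;w)=2\hat d_{\nu+1}[w]$. Hence $\hat d_{\nu+1}[w]=0$, and all $e_k$ and $v_k=e_k'$ are rational.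

**Step 5: behaviour at infinity.** The purpose is the universal constant $C_0$. Suppose $w\sim cs^m$ with $c\ne0$, $m\ge-1$. A monomial of $\hat d_{\nu+1}$ is $O(s^{md-l})$ with $md-l=m(\nu+1)-l(m+2)/2$. Since $m+2>0$, $\kappa w^{\nu+1}$ strictly dominates, contradicting $\hat d_{\nu+1}[w]=0$. So $w=cs^{-2}+O(s^{-3})$, possibly with $c=0$, and the coefficient of $s^{-2\nu-2}$ in $\hat d_{\nu+1}[w]=0$ is $\gamma_{\nu+1}(c)=0$. So $c$ lies in $\{k(k+1)/2:0\le k\le\nu\}$, while $s^{2k}e_k\to\gamma_k(c)$ and $s^{2k+1}v_k\to-2k\gamma_k(c)$. Let $C_0$ be the maximum of $1$ and of all $|\gamma_k(c)|^{1/2k}$, $|2k\gamma_k(c)|^{1/(2k+1)}$ with $1\le k\le\nu$ and $c$ in that finite set. $\square$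

*Example, $\nu=2$.* Let $\tau=s^3+1$, $x=1/\tau$ and $w=-(\log\tau)''=\frac{3s(s^3-2)}{(s^3+1)^2}=s(3x-9x^2)$. From $s^3=\tau-1$ one gets $(s^ax^b)'=s^{a-1}\big[(a-3b)x^b+3bx^{b+1}\big]$. Applying this twice, and using $s^{-1}(1-x)=s^2x$,
$$w''=s^2(18x^2-324x^3+486x^4),\qquad 6w^2=s^2(54x^2-324x^3+486x^4),$$
so $\hat d_2[w]=4(-w''+6w^2)=144(sx)^2$. Also $\psi=sx$ satisfies $\psi''=s^2(6x^2-18x^3)=2w\psi$, and the square of a solution of $\psi''=2w\psi$ is annihilated by $P=D^3-8wD-4w'$. So $D\hat d_3[w]=P\hat d_2[w]=0$; as $\hat d_3[w]\to0$ at infinity, $\hat d_3[w]=0$. This $w$ has three poles, each with leading coefficient $1$, and $w\sim3s^{-2}$ at infinity: from far away three poles look like one pole of the second type. This is why we do not follow single poles, but work with circles around whole clusters.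

## 6. From one circle to a larger one

**Lemma 4.** There are $\delta_1\in(0,1]$, $S_{\max}\ge2$, $C_3\ge1$ such that the following holds. Let $x(s)$ be a solution of (3.2), meromorphic on $\mathbf C$, with $K(x(1))\le2C_0$, $|F_i(1)|\le\delta_1$ $(1\le i\le2\nu+1)$, $|\varepsilon|\le\delta_1$. Then there are $S\in[2,S_{\max}]$ and a curve $\Gamma$ of length $\le C_3$, starting at $1$, then reaching the point $S$, then running once round the circle $|s|=S$, such that $K\le C_3$ on $\Gamma$ and $K\le2C_0/S$ on $|s|=S$.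

*Proof.* **Step 1: the unperturbed solutions.** This step fixes the curve for each limiting datum. Let $\mathcal C$ be the compact set of $x$ with $K(x)\le2C_0$ and $R=0$ for $F_1=\dots=F_{\nu+1}=0$. For $x\in\mathcal C$ let $\xi_x$ be the rational cusp solution with $\xi_x(1)=x$. By Lemma 3 there is $S_x\ge2$ such that $\xi_x$ is holomorphic with $K(\xi_x)<2C_0/S_x$ on $|s|=S_x$. Let $\Gamma_x$ be a piecewise smooth curve from $1$ to $S_x$ avoiding the finitely many poles of $\xi_x$, followed by the circle.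

**Step 2: perturbation.** This step passes to nearby data. Pulled back to a parametrization of $\Gamma_x$, the system (3.2) together with $F_i'=0$ $(i\le\nu)$, $F_{\nu+1}'=8\varepsilon$, $\varepsilon'=0$ is an ODE with polynomial right side times the bounded factor $ds/dt$. By continuous dependence on initial values there is an open neighbourhood $O_x$ of $(x,0,0)$ in the space of data (value at $s=1$; $F_1(1),\dots,F_{\nu+1}(1)$; $\varepsilon$) for which the solution exists along all of $\Gamma_x$, with $K\le\max_{\Gamma_x}K(\xi_x)+1$ there and $K<2C_0/S_x$ on the circle. A meromorphic solution of (3.2) with such data coincides with it along $\Gamma_x$ up to a first pole, by uniqueness. A first pole cannot occur, since the solution stays bounded before it.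

**Step 3: compactness.** This step makes the constants uniform. The sets $\{K(x)\le2C_0,\ |F_i|\le\delta_1\ (1\le i\le2\nu+1),\ |\varepsilon|\le\delta_1\}$ of data, where $F_i$ for $i\ge\nu+2$ is the polynomial in $x,F_1,\dots,F_{\nu+1}$ of Section 3, are compact and decrease to $\mathcal C\times\{0\}\times\{0\}$ as $\delta_1\downarrow0$. The latter is covered by finitely many $O_x$, hence so is the former for some $\delta_1$. Take the maxima of the finitely many $S_x$, lengths and bounds. $\square$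

## 7. Good points and their propagation along segments

Put $\delta=\frac12\sqrt{\delta_1}\le\frac12$, $\delta'=\delta/S_{\max}\le\frac14$, $C_1=4C_0/\delta'$. For a solution of (1.1) and a non-pole $z$ let
$$M(z)=\max\Big(M_0,\ \max_{1\le i\le2\nu+1}|F_i(z)|^{1/2i}\Big),$$
where $M_0=M_0(w)\ge S_{\max}$ is chosen below.

**Definition.** A non-pole $z$ is good if $K(z)\le C_1M(z)$.

*Example.* Let $\nu=1$, $a_1=0$. Near a pole $p$, $K(z)\sim2/|z-p|$, while by (3.5) $|H(z)|\sim32/|z-p|$, so $M(z)$ grows only like $|z-p|^{-1/6}$. Points very close to a pole are not good.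

**Lemma 5.** There are $C_6,C_8\ge1$ such that, if $M_0^{2\nu+3}\ge2C_6$, the following holds. Let $\zeta$ be good, $M=M(\zeta)$. There are $\rho,\rho^*$ with $\delta'/M\le\rho\le\delta/M$ and $2\rho\le\rho^*\le S_{\max}\delta/M\le1$ such that

1. all points of $|z-\zeta|=\rho$ are good, and $M(z)^{2\nu+2}\le M^{2\nu+2}+C_8\rho$ there;
2. on $|z-\zeta|=\rho^*$: $K\le2C_0/\rho^*$ and $|F_i|\le\frac32M^{2i}$ for all $1\le i\le2\nu+1$.

*Proof.* **Step 1: the first circle.** It comes from the local bound. Put $\rho_0=\eta/(C_1M)$; then $\rho_0\le\delta'/(4C_0M)<\delta'/M$. Rescale by $1/(C_1M)$ about $\zeta$: the hypotheses of Lemma 2 hold, as $K(\zeta)\le C_1M$, $|F_i(\zeta)|\le M^{2i}$, $C_1M\ge1$. So $K\le2C_1M=2\eta/\rho_0\le2C_0/\rho_0$ on $|z-\zeta|\le\rho_0$.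

**Step 2: the iteration.** This step enlarges the circle without changing the constant. Given $\rho_n\le\delta/M$ with $K\le2C_0/\rho_n$ on $|z-\zeta|=\rho_n$, apply Lemma 4 to the rescaled solution in $s=(z-\zeta)/\rho_n$ (its hypotheses on the $F_i$ and $\varepsilon$ are checked in Step 3), and set $\rho_{n+1}=S\rho_n$. Undoing the scaling, $K\le2C_0/\rho_{n+1}$ on $|z-\zeta|=\rho_{n+1}$. Let $N\ge1$ be the first index with $\rho_N>\delta'/M$. Then $\rho_N\le S_{\max}\delta'/M=\delta/M$, so one further step is allowed. Set $\rho=\rho_N$, $\rho^*=\rho_{N+1}\in[2\rho,S_{\max}\delta/M]$; and $S_{\max}\delta/M\le1$ because $M\ge S_{\max}$. Since $2^{N+1}\rho_0\le\rho_{N+1}\le S_{\max}\delta/M$, there are at most $\log_2(S_{\max}\delta C_1/\eta)$ steps.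

**Step 3: the energies hardly move.** This step verifies the hypotheses of Lemma 4 at every step. In step $n\le N$, along $\Gamma$, (3.4) gives $|d\tilde F_i/ds|\le8\rho_n^{2\nu+3}C_3^{2\nu}$ for $i\ge\nu+1$, and $0$ for $i\le\nu$. As $\Gamma$ has length $\le C_3$, $F_i=\rho_n^{-2i}\tilde F_i$ varies by at most
$$8C_3^{2\nu+1}\rho_n^{2\nu+3-2i}=8C_3^{2\nu+1}(\rho_nM)^{2\nu+3-2i}M^{2i-2\nu-3}\le C_5M^{2i-2\nu-3},$$
because $\eta/C_1\le\rho_nM\le1$. On the initial segment from $\zeta$ to $\zeta+\rho_0$ we have $|F_{\nu+1+k}'|=8|e_k|\le8(2C_1M)^{2k}$ and length $\le1/M$; with $i=\nu+1+k$ we have $2k-1=2i-2\nu-3$, so the variation there is again at most $C_5M^{2i-2\nu-3}$ after enlarging $C_5$. The curve of step $n$ starts at $\zeta+\rho_n$, passes through $\zeta+\rho_{n+1}$ and contains the circle $|z-\zeta|=\rho_{n+1}$. So all these curves are joined to $\zeta$ through one another, and as the number of steps is bounded,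
$$|F_i(z)-F_i(\zeta)|\le C_6M^{2i}M^{-(2\nu+3)}\le\tfrac12M^{2i} \tag{7.1}$$
on all curves used so far, at any stage of the induction. Hence $|F_i|\le\frac32M^{2i}$ at the next base point $\zeta+\rho_n$, and
$$\rho_n^{2i}|F_i|\le\tfrac32\delta^{2i}\le(2\delta)^{2i}\le4\delta^2=\delta_1,\qquad \rho_n^{2\nu+3}\le\delta^{2\nu+3}\le\delta_1 .$$
So Lemma 4 applies at every step, and (7.1) holds on all curves.

**Step 4: conclusion.** Here we read off 1 and 2. Statement 2 is Step 2 with $n=N$ and (7.1). On the curves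
$$M/2\le M(z)\le M(1+C_6M^{-2\nu-3}).$$
The upper bound is (7.1). The lower bound is trivial if $M=M_0$; otherwise, for the maximizing $i$, $|F_i(z)|\ge\frac12M^{2i}\ge(M/2)^{2i}$. On $|z-\zeta|=\rho$ therefore $K\le2C_0/\rho\le2C_0M/\delta'\le(4C_0/\delta')M(z)=C_1M(z)$, so these points are good. Since $C_6M^{-2\nu-3}\le\frac12$, also $M(z)^{2\nu+2}\le M^{2\nu+2}+C_7M^{-1}\le M^{2\nu+2}+(C_7/\delta')\rho$; put $C_8=\max(1,C_7/\delta')$. $\square$

Note that the constant $C_1$ in "good" is reproduced: this is what Lemma 2 alone could not do. Fix a non-pole $z_*$ and $M_0\ge\max(S_{\max},(2C_6)^{1/(2\nu+3)},K(z_*))$. Then $z_*$ is good.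

**Proposition 6.** For every $z\in\mathbf C$ there is a good $\zeta$, with $\rho,\rho^*$ as in Lemma 5, such that $|z-\zeta|\le\rho$ (so $D(z,\rho)\subset D_z^*:=D(\zeta,\rho^*)$) and
$$|8\zeta+b|^\omega\le M(\zeta)\le\big(M(z_*)^{2\nu+2}+C_8|z-z_*|\big)^\omega . \tag{7.2}$$
Moreover, with $M=M(\zeta)$:

* on $\partial D_z^*$, $|w|\le C/\rho^{*2}\le C'M^2$;
* $D_z^*$ contains at most $C_9$ distinct poles of $w$;
* each pole of $w$ has distance $\ge c_2/M$ from $\partial D_z^*$.

*Proof.* **Step 1: a chain of good points on $[z_*,z]$.** This step finds $\zeta$. Put $\zeta_0=z_*$. If $|z-\zeta_n|\le\rho(\zeta_n)$, stop with $\zeta=\zeta_n$. Otherwise let $\zeta_{n+1}$ be the point of the circle $|\cdot-\zeta_n|=\rho(\zeta_n)$ nearest to $z$. It lies on $[\zeta_n,z]\subset[z_*,z]$ and is good by Lemma 5. The increments in Lemma 5 add up along the segment: $M(\zeta_n)^{2\nu+2}\le M(z_*)^{2\nu+2}+C_8|z-z_*|$ for all $n$. So $\rho(\zeta_n)\ge\delta'/M(\zeta_n)$ is bounded below and the procedure stops.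 The lower bound in (7.2) holds since $F_{\nu+1}=8z+b$. Finally $D(z,\rho)\subset D(\zeta,2\rho)\subset D_z^*$.

**Step 2: size of $w$ and number of poles.** On $\partial D_z^*$, $8|w|\le|F_1|+2|e_1|\le\frac32M^2+2(2C_0/\rho^*)^2\le C/\rho^{*2}$, because $M\le S_{\max}\delta/\rho^*$; and $\rho^*\ge2\delta'/M$. For the count, note that by Lemma 1 the residue of $(z-\zeta)w$ at a pole $p$ is $c_p$ (write $z-\zeta=(z-p)+(p-\zeta)$). So
$$\sum_{p\in D_z^*}c_p=\frac1{2\pi i}\oint_{\partial D_z^*}(z-\zeta)\,w\,dz\le\rho^{*2}\max_{\partial D_z^*}|w|\le C_9,$$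
and $c_p\ge1$.

**Step 3: distance to the boundary.** On $\partial D_z^*$, $K\le2C_0/\rho^*\le\Lambda M$ with $\Lambda=C_0/\delta'\ge4$, and $|F_i|\le\frac32M^{2i}\le(\Lambda M)^{2i}$. Lemma 2 at scale $1/(\Lambda M)$ about each boundary point shows that $x$ is holomorphic within distance $\eta/(\Lambda M)$ of $\partial D_z^*$; so $c_2=\eta/\Lambda$ works. $\square$

## 8. The upper bound: proof of Theorem A

**Step 1: counting poles.** Let $r_0(w)\ge1$ be so large that $M(z_*)^{2\nu+2}+C_8(2r+|z_*|)\le3C_8r$ for $r\ge r_0(w)$, and let $r\ge r_0(w)$. For $|z|\le2r$, (7.2) gives $M(\zeta)\le C_{10}r^\omega$. Since $\rho\ge\delta'/M(\zeta)$,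
$$D(z,c\,r^{-\omega})\subset D_z^*\qquad(|z|\le2r),\qquad c=\delta'/C_{10}. \tag{8.1}$$
Cover $|z|\le r$ by at most $Cr^{2+2\omega}$ discs $D(z_i,cr^{-\omega})$, $|z_i|\le r$. Each contains at most $C_9$ poles, all double. So
$$n(r,w)\le C_\nu r^{\sigma}\quad(r\ge r_0(w)),\qquad N(r,w)\le C_\nu r^\sigma+O(\log r). \tag{8.2}$$

**Step 2: $w$ is transcendental.** This is needed to apply the lemma on the logarithmic derivative. If $w$ were rational with $w\sim c_*z^m$, $m\ge1$, then $\kappa w^{\nu+1}$ has order $z^{m(\nu+1)}$ with $m(\nu+1)\ge2$; every other monomial in $w$ has degree $\le\nu$, hence is $O(z^{m\nu})$, and $4z$ is smaller too. So (1.1) fails. If $m\le0$ or $w\equiv0$, all terms of (1.1) except $4z$ are bounded near infinity, and (1.1) fails again.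

**Step 3: the proximity function.** We show that $m(r,w)$ is negligible. Every monomial of (1.1) in $w$ and its derivatives other than $\kappa w^{\nu+1}$ has degree $\le\nu$ and involves derivatives of order at most $2\nu$. At a point with $|w|\ge1$ divide (1.1) by $w^\nu$. A monomial $\prod_{j\ge0}(w^{(j)})^{n_j}$ of degree $d\le\nu$ becomes $w^{d-\nu}\prod_{j\ge1}(w^{(j)}/w)^{n_j}$, so
$$|\kappa|\,|w|\le4|z|+\sum_{\text{monomials}}|\text{coeff.}|\prod_{j\ge1}|w^{(j)}/w|^{n_j}.$$
Where $|w|<1$, $\log^+|w|=0$. Hence $m(r,w)\le C\sum_{j=1}^{2\nu}m(r,w^{(j)}/w)+O(\log r)$. Recall Nevanlinna's lemma on the logarithmic derivative: for transcendental meromorphic $f$ and $j\ge1$, $m(r,f^{(j)}/f)=O(\log r+\log T(r,f))$ outside a set of finite linear measure, and $m(r,f^{(j)}/f)=O(\log r)$ without exceptional set if $f$ has finite order. So $T(r,w)\le N(r,w)+O(\log r+\log T(r,w))$, and by (8.2) $T(r,w)=O(r^\sigma)$, outside a set $E$ of finite measure. Since $T$ is increasing and every interval $[r,r+|E|+1]$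 contains a point outside $E$, $T(r,w)=O(r^\sigma)$ for all large $r$. Now $w$ has finite order, so $m(r,w)=O(\log r)$ without exceptional set, and $T(r,w)\le2C_\nu r^\sigma$ for $r\ge r_1(w)$; rename $2C_\nu$ as $C_\nu$.

Hence $\rho(w)\le\sigma$, and with (1.2) and $N\le T$ we get $\rho(w)=\sigma$. Theorem A is proved, together with the upper bounds and the statement on $m(r,w)$ in Theorem B. $\blacksquare$

## 9. Why the poles cannot be rare: monodromy, and how it can be blurred

It remains to prove $n(r,w)\ge c_\nu r^\sigma$ for large $r$. Then for $r\ge1$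
$$N(2r,w)\ge\big(n(r,w)-n(0,w)\big)\log2+n(0,w)\log(2r)\ge n(r,w)\log2,$$
which gives the lower bounds for $N$ and $T$ after decreasing $c_\nu$.

The first thought is monodromy. Away from poles one expects $\kappa w^{\nu+1}\approx-4z$. If this held, without poles, on a whole circle $|z|=r$, then along the circle $\arg w$ would change by $2\pi/(\nu+1)+o(1)$, which is not near a multiple of $2\pi$: impossible for a single-valued $w$. But we only assume $o(r^\sigma)$ poles. A row of about $r^{1+\omega}$ poles along a ray, with spacing $r^{-\omega}$, has $o(r^{2+2\omega})$ members and meets every circle; counting alone does not prevent $w$ from changing branch across it. This is where the topological argument stops.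

The remedy is to integrate. The function $H=F_{\nu+2}$ has $H'=4F_1-32w$, so a branch change of $w$ would be a change of slope of $H$; and $H$ has simple poles whose suitably scaled residues have small total. Let $R_k$ be the sum of the scaled polar parts. We will need $R_k'$ small off the poles. The termwise estimate is not enough: the integral of $|\zeta-\hat p|^{-2}$ over the part of the unit disc with $|\zeta-\hat p|>\tau$ is of size $\log(1/\tau)$, and this loses a factor $\log r_k$ against a total residue that is only known to be $O(1/k)$. An $L^2$ identity loses nothing. We recall it with its short proof; see Ahlfors, *Lectures on Quasiconformal Mappings*, Ch. V.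

**Fact (Beurling isometry).** Let $f$ be bounded with compact support and $u(\zeta)=\int\frac{f(\xi)}{\zeta-\xi}dA(\xi)$. Then $\bar\partial u=\pi f$ and $\|\partial u\|_{L^2(\mathbf C)}=\|\bar\partial u\|_{L^2(\mathbf C)}=\pi\|f\|_2$ (derivatives as distributions).

*Proof.* Let first $f$ be smooth. Then $u$ is smooth, $\bar\partial u=\pi f$, and $u$ is holomorphic near infinity with $u=O(1/|\zeta|)$, $u'=O(1/|\zeta|^2)$. Since $|\partial u|^2-|\bar\partial u|^2$ is the Jacobian of $u$, Green's formula gives $\int_{|\zeta|<\varrho}(|\partial u|^2-|\bar\partial u|^2)dA=\frac1{2i}\oint_{|\zeta|=\varrho}\bar u\,du=O(\varrho^{-2})\to0$. In general, mollify: $f_\epsilon\to f$ in $L^1$ and in $L^2$, so the Cauchy transforms $u_\epsilon\to u$ in $L^1_{\mathrm{loc}}$, while $\partial u_\epsilon$ is Cauchy in $L^2$ by the isometry already proved. The limit is $\partial u$. $\square$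

## 10. A holomorphic $(\nu+1)$-th root of $\zeta$: proof of Theorem B

Suppose no $c_\nu$ exists. Then for every $k\ge2$ there is a solution $w_k$ of an equation (1.1), with constants $a_j^{(k)},F_i^{(k)},b_k$, such that $\liminf_rn(r,w_k)r^{-\sigma}<1/k$. (Otherwise, for some $k$, $c_\nu=1/(2k)$ would work.) So there are $r_k\ge\max(k,r_0(w_k))$ with
$$n(r_k,w_k)<\frac{r_k^\sigma}k,\quad |a_j^{(k)}|r_k^{-2\omega(\nu+1-j)}\le\frac1k\ (0\le j\le\nu),\quad |F_1^{(k)}|r_k^{-2\omega}\le\frac1k,\quad |b_k|\le\frac{r_k}k .$$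
Drop the index $k$ on $w,F_i$. On the unit disc $\mathbb D$ put $H_k(\zeta)=r_k^{-(2\nu+4)\omega}H(r_k\zeta)$. Since $1-(2\nu+4)\omega=-2\omega$, (3.5) gives
$$H_k'(\zeta)=-32W_k(\zeta)+4F_1r_k^{-2\omega},\qquad W_k(\zeta):=r_k^{-2\omega}w(r_k\zeta). \tag{10.1}$$
By Lemma 1 and (3.5), $H$ has at $p$ a simple pole with residue $32c_p$. So $H_k$ has simple poles at $\hat p=p/r_k$ with residues $m_p=32c_pr_k^{-1-2\omega}r_k^{-1}=32c_pr_k^{-\sigma}>0$, and
$$\mu_k:=\sum_{|p|<r_k}m_p\le C/k\to0 .$$
Let $R_k(\zeta)=\sum_{|p|<r_k}\frac{m_p}{\zeta-\hat p}$ and $g_k=H_k-R_k$, which is holomorphic in $\mathbb D$. All results of Sections 7 and 8 apply to $w_k$ at radius $r_k$, with constants depending only on $\nu$.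

**Step 1: $g_k$ converges.** We want a holomorphic limit to contradict. Let $|z|\le r_k$, and let $M,\rho^*$ belong to $D_z^*$. On $\partial D_z^*$, $|H|\le\frac32M^{2\nu+4}$ by Lemma 5, and $\sum_{p\in D_z^*}\frac{32c_p}{|\cdot-p|}\le CM$ by Proposition 6. By the maximum principle
$$\Big|H-\sum_{p\in D_z^*}\frac{32c_p}{\cdot-p}\Big|\le CM^{2\nu+4}\quad\text{in }D_z^* .$$
Since $\rho^*\le C/M$ and $\int_{D_z^*}\frac{dA}{|\cdot-p|}\le4\pi\rho^*$ (as $D_z^*\subset D(p,2\rho^*)$), we get
$$\int_{D_z^*}|H|\,dA\le CM^{2\nu+4}\rho^{*2}+C\rho^*\le CM^{2\nu+2}\le Cr_k .$$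
By (8.1), $|z|<r_k$ is covered by $Cr_k^{2+2\omega}$ such discs, so $\int_{|z|<r_k}|H|\,dA\le Cr_k^{3+2\omega}$. Rescaling (factors $r_k^{-1-2\omega}$ and $r_k^{-2}$), $\int_{\mathbb D}|H_k|\,dA\le C$. Also $\int_{\mathbb D}|R_k|\,dA\le4\pi\mu_k\to0$. So $g_k$ is bounded in $L^1(\mathbb D)$, hence locally bounded by the mean value property. By Montel, after passing to a subsequence, $g_k\to g$ locally uniformly, with $g$ holomorphic in $\mathbb D$.

**Step 2: $R_k'$ is small in $L^2$ off the poles.** Let $\tau_k=r_k^{-1-\omega}$, so $\tau_k^2=r_k^{-\sigma}$, and spread each point mass over a disc of radius $\tau_k$: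
$$f_k=\sum_{|p|<r_k}\frac{m_p}{\pi\tau_k^2}\chi_{D(\hat p,\tau_k)},\qquad u_k(\zeta)=\int\frac{f_k(\xi)}{\zeta-\xi}\,dA(\xi).$$
By the mean value property of $\xi\mapsto1/(\zeta-\xi)$, $u_k=R_k$ outside $\bigcup D(\hat p,\tau_k)$. By the isometry $\|\partial u_k\|_2=\pi\|f_k\|_2$. The coefficients $m_p/(\pi\tau_k^2)=32c_p/\pi$ are bounded. At most $C$ of the discs overlap at any point $\zeta$: if $\zeta\in D(\hat p,\tau_k)$, then $p\in D(r_k\zeta,r_k^{-\omega})$ with $|r_k\zeta|\le r_k+1$. Such a disc is covered by $C$ discs $D(z_i,cr_k^{-\omega})$ with $|z_i|\le r_k+2\le2r_k$, each contained in $D_{z_i}^*$ by (8.1), so it contains at most $C$ poles. Hence $\|f_k\|_\infty\le C$ and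
$$\|f_k\|_2^2\le\|f_k\|_\infty\|f_k\|_1\le C\mu_k\to0 .$$

**Step 3: the good set.** Here we discard a small neighbourhood of the poles. Let $L_k=k^{1/4}>1$ and
$$G_k=\{\tfrac14<|\zeta|<\tfrac34:\ w\text{ has no pole in }D(r_k\zeta,L_kr_k^{-\omega})\}.$$
For large $k$ these discs lie in $|z|<r_k$, since $r_k\ge k$. So the complement of $G_k$ in the annulus has area at most $n(r_k,w)\,\pi L_k^2r_k^{-2-2\omega}\le\pi k^{-1/2}\to0$. Each $\zeta\in G_k$ has distance $\ge L_k\tau_k>\tau_k$ from all $\hat p$ with $|p|<r_k$, so $R_k=u_k$ near $\zeta$ and $R_k'=\partial u_k$ on $G_k$. By Step 2, $\|R_k'\|_{L^2(G_k)}\to0$.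

**Step 4: on the good set $w$ is almost algebraic.** We claim
$$\sup_{\zeta\in G_k}\big|\kappa W_k(\zeta)^{\nu+1}+4\zeta\big|\to0. \tag{10.2}$$
Take any $\zeta_k\in G_k$ and pass to a subsequence with $\zeta_k\to\zeta_\infty$. The function $\phi_k(s)=r_k^{-2\omega}w(r_k\zeta_k+r_k^{-\omega}s)$ is holomorphic in $|s|<L_k$. For $|s|<L_k/2$ let $z'=r_k\zeta_k+r_k^{-\omega}s$ and let $\zeta'$ be the centre of $D_{z'}^*$. Then $|\zeta'-z'|\le1$, so $|8\zeta'|\ge2r_k-4L_kr_k^{-\omega}-8$, and with $|b_k|\le r_k/k$ we get $M(\zeta')\ge|8\zeta'+b_k|^\omega\ge r_k^\omega$ for large $k$. So $\rho^*\le Cr_k^{-\omega}$, and $\overline{D_{z'}^*}\subset\overline{D(z',2\rho^*)}$ lies in the pole-free disc $D(r_k\zeta_k,L_kr_k^{-\omega})$ for large $k$, as $L_k\to\infty$. By the maximum principle, Proposition 6 and $M(\zeta')\le C_{10}r_k^\omega$,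
$$|w(z')|\le\max_{\partial D_{z'}^*}|w|\le C'M(\zeta')^2\le Cr_k^{2\omega}.$$
Thus $|\phi_k|\le C$ on $|s|<L_k/2$. A subsequence converges locally uniformly to a bounded entire function, i.e. to a constant $W$. By isobaricity and $r_k^{2(\nu+1)\omega}=r_k$, (1.1) becomes
$$\hat d_{\nu+1}[\phi_k]+\sum_{j=0}^{\nu}a_j^{(k)}r_k^{-2\omega(\nu+1-j)}\hat d_j[\phi_k]+4\big(\zeta_k+r_k^{-1-\omega}s\big)=0 .$$
Letting $k\to\infty$ at $s=0$, all derivatives of $\phi_k$ tend to $0$ and the middle sum disappears, so $\kappa W^{\nu+1}+4\zeta_\infty=0$. As $\phi_k(0)=W_k(\zeta_k)$, this says $\kappa W_k(\zeta_k)^{\nu+1}+4\zeta_k\to0$ along the subsequence. The sequence $(\zeta_k)$ and the initial subsequence were arbitrary, so (10.2) follows.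

**Step 5: the contradiction.** Now we assemble the limit equation. Pass to a subsequence such that the areas in Step 3 are summable and $\chi_{G_k}R_k'\to0$ almost everywhere. By Borel–Cantelli almost every $\zeta$ with $\frac14<|\zeta|<\frac34$ lies in $G_k$ for all large $k$. There, by (10.1),
$$g_k'(\zeta)=H_k'(\zeta)-R_k'(\zeta)=-32W_k(\zeta)+o(1),\qquad g_k'(\zeta)\to g'(\zeta).$$
So $W_k(\zeta)\to-g'(\zeta)/32$, and (10.2) gives
$$\big(g'(\zeta)\big)^{\nu+1}=(-32)^{\nu+1}\cdot\Big(-\frac{4\zeta}{\kappa}\Big)$$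
almost everywhere in the annulus, hence everywhere in it by continuity, hence in all of $\mathbb D$ by the identity theorem. The right side has a simple zero at $0$. The left side vanishes at $0$ to an order divisible by $\nu+1\ge2$. This is a contradiction, and Theorem B is proved. $\blacksquare$
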